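# Circle packings on a fixed projective surface: why triangular patterns are rigid

## 1. Two disks on a square torus

Let $S=\mathbb C/\mathbb Z[i]$ be the square torus. Put a disk $a$ around the class of $\frac{1+i}2$ and a disk $b$ around the class of $0$. In the plane, the centers of the lifts of $a$ are the midpoints of the unit squares, and those of $b$ are the corners. A midpoint is at distance $\frac{\sqrt2}2$ from the four nearest corners. Hence $a$ and $b$ touch at four points of $S$ as soon as
$$r_a=\tfrac{\sqrt2}4+s,\qquad r_b=\tfrac{\sqrt2}4-s .$$
Two lifts of $a$ have centers at distance at least $1$, so they stay disjoint while $2r_a<1$, that is, $s<\frac12-\frac{\sqrt2}4$. Two lifts of $b$ stay disjoint because $2r_b\le\frac{\sqrt2}{2}<1$ for $s\ge 0$. The next larger distance between a midpoint and a corner is $\frac{\sqrt{10}}2>r_a+r_b$. So for every $s\in[0,\frac12-\frac{\sqrt2}4)$ we have a packing with two disks, four tangency points and two complementary regions, which are quadrilaterals. The pattern is always the same and the surface is always the same, but the packing moves.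

Now let $s$ reach $\frac12-\frac{\sqrt2}4$. Then $r_a=\frac12$ and $r_b=\frac{\sqrt2-1}2$, and $a$ touches itself across each pair of opposite sides of the square. Each quadrilateral gap is cut into two triangular gaps: there are $2$ disks, $6$ tangency points and $4$ triangles. This pattern no longer moves. Indeed, in any packing of $S$ by Euclidean disks with this pattern, a lift of $a$ touches its translates by $1$ and $i$, so $r_a=\frac12$. A lift of $b$ touches four lifts of $a$ centered at the corners of a unit square, so its center has the same distance $\frac12+r_b$ from these four corners. It is the midpoint of the square, and $r_b$ is forced. Only translations of the whole picture remain.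

Are triangular patterns always rigid on a fixed surface? We used lengths. But a packing by circles makes sense wherever circles do, and that needs less than a metric: an atlas with Möbius transition maps suffices. On such a surface radii have no meaning. We ask whether a triangular pattern still admits at most one packing. The problem comes from the survey "Circle packings on surfaces with projective structures: A survey" (http://www.is.titech.ac.jp/~sadayosi/publ/kmtsurvey.pdf).

## 2. Projective surfaces, round disks, and nerves

Throughout, $\Sigma_g$ is a closed oriented surface of genus $g\ge1$.

**Definition (triangulation).** A triangulation $\tau$ of $\Sigma_g$ is a graph embedded in $\Sigma_g$ all of whose complementary regions are triangles. Loops and multiple edges are allowed, provided that the lift $\tilde\tau$ to the universal cover is a genuine triangulation, i.e. a simplicial complex: edges join distinct vertices, an edge is determined by its endpoints, and a face by its vertices. In particular all degrees are at least $3$.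

*Example.* The last pattern of Section 1 has $2$ vertices, $6$ edges (two of them loops at $a$, four joining $a$ to $b$) and $4$ faces. Its lift is the unit square grid with each square cut into four triangles from its midpoint, after shifting so that the grid vertices are the lifts of $a$. The lift is simplicial.

**Definition (projective structure).** A projective Riemann surface is a surface with an atlas of charts to $\mathbb{CP}^1$ whose transition maps are restrictions of Möbius transformations. Its structure is compatible with the orientation. $\mathcal P_g$ is the space of marked projective structures on $\Sigma_g$ up to projective isomorphism isotopic to the identity.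

Such a surface has an underlying complex structure. On the universal cover $X$ the charts can be continued to one local homeomorphism $\mathrm{dev}:X\to\mathbb{CP}^1$, a *developing map*, holomorphic and unique up to composition with a Möbius map.

*Example.* Let $\Gamma\subset\mathbb C$ be a lattice and $\lambda\in\mathbb C\setminus\{0\}$. On $\mathbb C$ use $e^{\lambda z}$ as local chart. Translation by $\omega\in\Gamma$ acts in this chart as $\zeta\mapsto e^{\lambda\omega}\zeta$, a Möbius map, so $\mathbb C/\Gamma$ becomes a projective torus with $\mathrm{dev}(z)=e^{\lambda z}$. When $|e^{\lambda\omega}|\ne1$, deck transformations change Euclidean radii: circles make sense, radii do not.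

**Definition (disk).** A (round) disk on a projective Riemann surface $S$ is a continuous map $\phi:\bar B\to S$, where $\bar B\subset\mathbb{CP}^1$ is a closed round disk, such that $\phi$ is locally projective (locally the inverse of a chart composed with a Möbius map) and is injective on the open disk $B$. Distinct boundary points may have the same image; such a point is a *self-tangency*. We identify the disk with its image.

*Example.* The disk $a$ with $r_a=\frac12$ in Section 1: the boundary points at angles $0$ and $\pi$ have the same image.

**Definition (packing).** A circle packing with nerve $\tau$ on a marked projective Riemann surface $S$ is a collection of disks, one for each vertex of $\tau$, such that: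

- the open disks are pairwise disjoint and embedded;
- the tangency points are in bijection with the edges of $\tau$; each is a point where two distinct disks touch along their boundaries or a self-tangency of one disk; a loop of $\tau$ corresponds to a self-tangency, and each of several parallel edges has its own tangency point;
- choose a point inside each disk and, for each tangency point, join the chosen point(s) of the disk(s) involved by an arc that runs inside these disks through the tangency point; the resulting *tangency graph*, well defined up to isotopy, is isotopic to $\tau$ compatibly with the marking.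

The tangency points are exactly the points where closed disks meet each other or themselves. Each complementary region of the union of the disks is a curvilinear triangle, called an *interstice*, corresponding to a face of $\tau$.

Let $\mathcal C_\tau$ be the moduli space of pairs $(S,P)$, where $S$ is a marked projective Riemann surface homeomorphic to $\Sigma_g$ and $P$ is a packing on $S$ with nerve $\tau$; two pairs are identified when a projective isomorphism isotopic to the identity carries one packing to the other. Let $f:\mathcal C_\tau\to\mathcal P_g$, $f(S,P)=S$, be the forgetting map. The Koebe–Andreev–Thurston theorem says that there is a unique marked Euclidean ($g=1$, up to scaling) or hyperbolic ($g\ge2$) structure on $\Sigma_g$ that admits a packing with nerve isotopic to $\tau$, and that this packing is unique up to isometries isotopic to the identity. So one point of the image of $f$ is known to have exactly one preimage. We prove the following for all structures.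

**Theorem A.** Let $S$ be a marked projective Riemann surface of genus $g\ge1$ and let $P,P'$ be circle packings on $S$ with nerve $\tau$. If $g\ge2$, then $P=P'$. If $g=1$, then $P'=A(P)$ for some projective automorphism $A$ of $S$ isotopic to the identity. Hence $f$ is injective, for every $g\ge1$ and every triangulation $\tau$ of $\Sigma_g$.

The last sentence follows from the others: if $f(S,P)=f(S_2,P_2)$, there is a projective isomorphism $S\to S_2$ isotopic to the identity; pull $P_2$ back to $S$ by it and compare with $P$.

The proof is a fixed-point-index argument in the spirit of He–Schramm, carried out in the universal cover, combined with an Euler-characteristic count for the disks that $P$ and $P'$ share. Sections 11 and 12 contain two complements, Theorems B and C, which are not used for Theorem A. We write "o.p." for orientation preserving. A *closed Jordan domain* is a closed topological disk in a plane, and Jordan curves are positively oriented.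

## 3. Two packings lifted to the plane

Fix $S,P,P'$ as in Theorem A. Let $\pi:X\to S$ be the universal cover, $\Gamma$ its deck group, $\mathrm{dev}$ a developing map. With its complex structure, $X\cong\Omega$, where $\Omega=\mathbb C$ if $g=1$ and $\Omega=\mathbb D$ if $g\ge2$; we identify $X=\Omega\subset\mathbb C$. The group $\Gamma$ acts by isometries of the Euclidean, resp. hyperbolic, metric.

Let $V,E,F$ be the vertices, edges and faces of $\tilde\tau$. The two tangency graphs are isotopic to $\tau$, hence to each other. Lifting an isotopy gives $\Gamma$-equivariant labellings of the lifted disks $D_v,D_v'$ $(v\in V)$, tangency points $p_e,p_e'$ $(e\in E)$ and interstices $T_f,T_f'$ $(f\in F)$, with the same incidences and the same cyclic orders. Put $C_v=\partial D_v$, $C_v'=\partial D_v'$.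

**(G1) Lifted disks are genuine.** *Each $D_v$ is a closed Jordan domain and $\mathrm{dev}|_{D_v}$ is a homeomorphism onto a closed round disk. The open disks are pairwise disjoint. For $v\neq w$, $D_v\cap D_w=\{p_e\}$ if $e=vw\in E$, and $D_v\cap D_w=\emptyset$ otherwise. $T_f$ is a closed Jordan domain bounded by three arcs. $\Gamma$ acts freely on $V,E,F$.*

A disk map $\phi$ lifts to $\tilde\phi:\bar B\to X$. The map $\mathrm{dev}\circ\tilde\phi$ is locally a Möbius map on the connected set $\bar B$, hence globally the restriction of one Möbius map. So $\tilde\phi$ is injective, and the first sentence follows. If two lifted open disks met, either two open disks of the packing would meet, or two lifts $\tilde\phi(B)$, $\gamma\tilde\phi(B)$ of one of them would, and then either $\phi$ is not injective on $B$ or $\gamma$ has a fixed point; all are excluded. Three of the $D_v$ cannot share a point $p$: seen through $\mathrm{dev}$ near $p$, each occupies an angle $\pi$ at $p$, and their interiors are disjoint. So each $p_e$ lies in exactly two of the disks, and since an edge of $\tilde\tau$ is determined by its endpoints, two disks meet in at most one point. The side of $T_f$ on $C_v$ is the arc between the two cyclically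 consecutive tangency points that belong to the corner of $f$ at $v$; the three arcs form a Jordan curve inside the corresponding triangle of the tangency graph. Finally, an element of $\Gamma$ fixing $v$, $e$ or $f$ would map $D_v$, $p_e$ or $T_f$ to itself, hence have a fixed point in $X$ (Brouwer), hence is trivial.

**(G2) Adjacent disks stay tangent after developing.** *If $e=vw$, then $\mathrm{dev}(D_v)\cap\mathrm{dev}(D_w)=\{\mathrm{dev}(p_e)\}$.*

(The map $\mathrm{dev}$ need not be injective on $D_v\cup D_w$ a priori, so this needs an argument.) Since $\mathrm{dev}|_{D_v}$ is a homeomorphism onto its image, $\mathrm{dev}(D_v)$ coincides near $\mathrm{dev}(p_e)$ with the image of a neighborhood of $p_e$ in $D_v$; likewise for $w$. Send $\mathrm{dev}(p_e)$ to $\infty$. The two images become closed half-planes (with $\infty$ added). As $\mathrm{dev}$ is a homeomorphism near $p_e$, they meet near $\infty$ only at $\infty$, so the intersection of the half-planes in $\mathbb C$ is bounded. Two closed half-planes with bounded intersection are disjoint and parallel. Up to a similarity they are $\{y\le0\}$ and $\{y\ge1\}$.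

**(G3) Corresponding circles meet at most twice.** *If $D_v\ne D_v'$, then $|C_v\cap C_v'|\le2$. Either all intersections are transverse, or there is exactly one common point, at which the curves have contact of order exactly one.*

Suppose $x\in C_v\cap C_v'$. If $\mathrm{dev}(C_v)=\mathrm{dev}(C_v')$, then near each common point both curves are the local preimage of the same circle, so $C_v\cap C_v'$ is nonempty, closed, and open in both curves; then $C_v=C_v'$ and $D_v=D_v'$. So $\mathrm{dev}(C_v)$ and $\mathrm{dev}(C_v')$ are distinct circles, which either cross at two points, or touch at one with contact of order one, or are disjoint. As $\mathrm{dev}|_{C_v}$ is injective, the claim follows.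

Put
$$V_0=\{v\in V: D_v=D_v'\},\qquad V_1=V\setminus V_0 .$$
Both sets are $\Gamma$-invariant. Everything will come from the following statement.

**Proposition 1.** (a) If $V_0\neq\emptyset$, then $V_1=\emptyset$. (b) If $V_0=\emptyset$, then $g=1$, and there is no $v$ with $D_v'\subset\operatorname{int}D_v$.

## 4. Projective tori by hand, and the reduction to Proposition 1

If $g\ge2$, Theorem A is immediate from Proposition 1: by (b), $V_0\ne\emptyset$, and then by (a), $V_1=\emptyset$, so $P=P'$. For tori we first describe all structures.

**Normal form of $\mathrm{dev}$.** Let $g=1$, $X=\mathbb C$, $\Gamma$ a lattice of translations. Deck transformations change $\mathrm{dev}$ by Möbius maps, so its Schwarzian derivative is a $\Gamma$-periodic holomorphic function on $\mathbb C$, hence constant. If it is $0$, then $\mathrm{dev}$ is Möbius and we may take $\mathrm{dev}(z)=z$. The Schwarzian of $e^{\lambda z}$ is $\lambda^2-\frac32\lambda^2=-\frac{\lambda^2}2$, so if the constant is $-\frac{\lambda^2}2\ne0$ we may take $\mathrm{dev}(z)=e^{\lambda z}$. In both cases every translation $z\mapsto z+b$ of $X$ is projective (it acts as $\zeta\mapsto\zeta+b$, resp. $\zeta\mapsto e^{\lambda b}\zeta$) and commutes with $\Gamma$.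 It descends to a projective automorphism of $S$, isotopic to the identity through the translations by $tb$.

**A size invariant.** The disk $\mathrm{dev}(D_v)$ omits $\infty$ (and also $0$ in the exponential case). So it is a Euclidean disk with center $c_v$ and radius $r_v$, and $r_v<|c_v|$ in the exponential case. Put $\rho_v=r_v$, resp. $\rho_v=r_v/|c_v|$. Since translations of $X$ act on the $\zeta$-plane by translations, resp. by multiplications, $\rho_v$ is invariant under translations of $X$. Let $x_v\in D_v$ be the point with $\mathrm{dev}(x_v)=c_v$. Define $\rho_v',x_v'$ for $P'$ in the same way.

**Centering.** Fix $v$ and put $b=x_v-x_v'$. Then $D_v'+b$ and $D_v$ both contain $x_v$, and their images under $\mathrm{dev}$ are concentric disks around $c_v$. Two continuous sections of the local homeomorphism $\mathrm{dev}$ over a connected set that agree at one point are equal. Hence $D_v'+b\subset\operatorname{int}D_v$ if $\rho_v'<\rho_v$, and $D_v'+b=D_v$ if $\rho'_v=\rho_v$.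

*The simplest case.* Let $\tau$ have a single vertex, so $V$ is one $\Gamma$-orbit. Choose $\omega\in\Gamma$ such that $v$ and $v+\omega$ are adjacent. The disks $D_v$ and $D_v+\omega$ are tangent, and by (G2) so are their images. If $\mathrm{dev}(z)=z$, this says $|\omega|=2\rho_v$. If $\mathrm{dev}(z)=e^{\lambda z}$, put $A=e^{\lambda\omega}$: the image disks have centers $c_v,Ac_v$ and radii $\rho_v|c_v|$, $\rho_v|A||c_v|$, so
$$|A-1|=\rho_v\,(1+|A|).$$
In both cases $\rho_v$ is determined by $S$ and $\omega$. So $\rho_v=\rho_v'$, $D_v'+b=D_v$, and, applying $\Gamma$, $P'+b=P$. Theorem A holds for one-vertex triangulations. With several orbits of vertices the numbers $\rho_v$ and the positions are coupled, and this computation gives no information. Instead we use Proposition 1.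

**Theorem A for $g=1$, given Proposition 1.** For any $b$, $P'+b$ is a packing with nerve $\tau$ and lifted disks $D_v'+b$, so Proposition 1 applies to the pair $P,P'+b$. Suppose $\rho_v\neq\rho_v'$ for some $v$; exchanging $P$ and $P'$ if necessary, $\rho_v'<\rho_v$. With $b$ as in the centering step, $D_v'+b\subset\operatorname{int}D_v$. So for the pair $P,P'+b$ we have $v\in V_1$, hence $V_0=\emptyset$ by (a), and this contradicts (b). Hence $\rho_v=\rho_v'$ for all $v$. Choose any $v$ and center: $D_v'+b=D_v$, so $V_0\ne\emptyset$, so $V_1=\emptyset$ by (a), i.e. $P'+b=P$. $\square$

It remains to prove Proposition 1.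

## 5. The index of a map between two Jordan curves

For a Jordan curve $J\subset\mathbb C$ and a continuous $\varphi:J\to\mathbb C$ without fixed points, let $\mathrm{ind}(\varphi)$ be the winding number around $0$ of $\varphi(z)-z$ as $z$ runs along $J$.

*Examples on the unit circle.* For $\varphi(z)=z+b$, $b\ne0$, the index is $0$. For $\varphi(z)=z/2$ we get the winding number of $-z/2$, which is $1$. For the linear map $\varphi(x+iy)=2x+\frac i2y$ we get the winding number of $x-\frac i2y$, which is $-1$; here the image is an ellipse meeting the circle in four points. Two round circles meet at most twice, and Lemma 2 shows that then the index is never negative.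

Three general facts. (1) The index is invariant under fixed-point-free homotopies. (2) It is invariant under conjugation by an o.p. homeomorphism $\Theta$ of $\mathbb C$: the space $\{(x,y):x\neq y\}$ has fundamental group $\mathbb Z$, generated by $y$ circling once around $x$, the index is the class of the loop $z\mapsto(z,\varphi(z))$, and $\Theta\times\Theta$ preserves the generator. The same holds for o.p. homeomorphisms of $\Omega$ and maps into $\Omega$. (3) If $\varphi:J\to J''$ is an o.p. homeomorphism, $\mathrm{ind}(\varphi)=\mathrm{ind}(\varphi^{-1})$, since $y-x$ and $x-y$ have equal winding numbers.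

**Lemma 2.** Let $D,D''$ be closed Jordan domains with boundaries $J,J''$, and let $\varphi:J\to J''$ be an o.p. homeomorphism without fixed points.
(i) If $D''\subset D$ or $D\subset D''$, then $\mathrm{ind}(\varphi)=1$.
(ii) If $|J\cap J''|\le2$, then $\mathrm{ind}(\varphi)\ge0$.

*Proof of (i).* Let $D''\subset D$. By Schoenflies and fact (2) we may take $D$ to be the closed unit disk. If $t\varphi(z)=z$ with $t\in[0,1]$, then $|z|=1\ge|\varphi(z)|$ forces $t=1$ and $\varphi(z)=z$, which is excluded. So $t\varphi(z)-z$ is a homotopy without zeros, and the index is the winding number of $-z$, which is $1$. If $D\subset D''$, apply this to $\varphi^{-1}$.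

*Proof of (ii).* **Step 1: disjoint interiors give index $0$.** Take $D$ to be the unit disk. Points of $J''$ are limits of points of $\operatorname{int}D''$, so $J''\cap\operatorname{int}D=\emptyset$. If $\varphi(z)=tz$ with $t\in[0,1]$, then $\varphi(z)\in D\cap J''$ forces $|\varphi(z)|=1$, so $t=1$ and $\varphi(z)=z$, excluded. So $\varphi(z)-tz\neq0$, and at $t=0$ the winding number is that of $J''$ around $0\notin D''$, namely $0$.

**Step 2: reduction to one crossing pattern.** Each component of $J\setminus J''$ lies inside or outside $J''$. If all lie inside, then $D\subset D''$ and (i) applies. If all lie outside, then $\operatorname{int}D''$ is connected and disjoint from $J$, so $D''\subset D$ or the interiors are disjoint; both are done. If $|J\cap J''|\le1$, then $J\setminus J''$ is connected and we are in one of these cases. There remains $J\cap J''=\{x,y\}$ with one open arc $\alpha$ of $J$ inside $J''$ and the other, $\beta$, outside. Name the points so that $\alpha$ runs positively from $x$ to $y$.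

**Step 3: normalization of the curves.** One open arc of $J''\setminus\{x,y\}$ lies inside $J$ and one outside. Indeed, if both were inside, then $D''\subset D$ and $J\cap\operatorname{int}D''=\emptyset$, contradicting $\alpha\subset\operatorname{int}D''$. If both were outside, then $\operatorname{int}D\cap J''=\emptyset$, so either $D\subset D''$, contradicting $\beta$, or $\operatorname{int}D\cap\operatorname{int}D''=\emptyset$, contradicting $\alpha\subset\operatorname{int}D''$, as points of $\alpha$ are limits of points of $\operatorname{int}D$. Call the arcs $\iota$ (inside) and $o$ (outside).

By the theta-curve theorem, $\iota$ cuts $\operatorname{int}D$ into two Jordan domains, bounded by $\alpha\cup\iota$ and $\beta\cup\iota$. On the sphere, $o$ cuts the exterior of $J$ into two Jordan domains, bounded by $\alpha\cup o$ and $\beta\cup o$. The one bounded by $\alpha\cup o$ is disjoint from $J''$ and contains points near $\alpha\subset\operatorname{int}D''$, so it lies in $\operatorname{int}D''$. Hence $\infty$ lies in the domain bounded by $\beta\cup o$. Now consider the model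
$$J_*=\{e^{i\theta}\},\qquad J''_*=\{(1+\tfrac12\sin\eta)e^{i\eta}\},\qquad x_*=1,\quad y_*=-1,$$
where $\alpha_*,\beta_*$ are the upper and lower halves of $J_*$, $o_*$ is the part $0<\eta<\pi$ of $J_*''$ and $\iota_*$ the part $\pi<\eta<2\pi$. The combinatorics is the same. Map $x,y,\alpha,\beta,\iota,o$ homeomorphically to their model counterparts, and extend by Schoenflies over each of the four complementary Jordan domains of the sphere, with $\infty\mapsto\infty$. The result is a homeomorphism of $\mathbb C$. It carries the positively oriented $J$ to the positively oriented $J_*$ and inside to inside, so it is o.p. By fact (2) we may assume $J=J_*$, $J''=J_*''$.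

**Step 4: the model case.** Write $\varphi(e^{i\theta})=(1+\frac12\sin\eta)e^{i\eta}$ with $\eta=\eta(\theta)$ continuous and increasing, $\eta(\theta+2\pi)=\eta(\theta)+2\pi$. Put
$$\zeta(\theta)=\ln(1+\tfrac12\sin\eta)+i(\eta-\theta),$$
a closed loop in $\mathbb C$. Then $\varphi(z)-z=z(e^\zeta-1)$. The zeros of $e^\zeta-1$ are simple and form $2\pi i\mathbb Z$, so
$$\mathrm{ind}(\varphi)=1+\sum_k\mathrm{wind}(\zeta-2\pi ik).$$
Let $\eta(\theta_0)=0$, $\eta(\theta_1)=\pi$, $\theta_0<\theta_1<\theta_0+2\pi$. The loop lies in the right half-plane for $\theta\in(\theta_0,\theta_1)$ and in the left one for $\theta\in(\theta_1,\theta_0+2\pi)$. It crosses the imaginary axis at $iy_0$ and $iy_1$, where $y_0=-\theta_0$ and $y_1=\pi-\theta_1$; these are not in $2\pi\mathbb Z$, because $\varphi$ has no fixed points. Going from $iy_0$ to $iy_1$ on the right and back on the left, the loop winds around $2\pi ik$ once positively if $y_0<2\pi k<y_1$, once negatively if $y_1<2\pi k<y_0$, and not at all otherwise. As $|y_1-y_0|=|\pi-(\theta_1-\theta_0)|<\pi$, at most one $k$ contributes, so $\mathrm{ind}(\varphi)\ge0$. $\square$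

On interstices we have no roundness, but we are free to choose the map. Conformal maps have nonnegative index by the argument principle, and three corners can be matched.

**Lemma 3.** Let $T,T''\subset\mathbb C$ be closed Jordan domains with corners $a_1,\dots,a_k\in\partial T$, $b_1,\dots,b_k\in\partial T''$ in positive order, $k\in\{2,3\}$, with sides $A_i$ (from $a_i$ to $a_{i+1}$) and $B_i$. Assume that $a_i\neq b_i$ and $A_i\cap B_i$ is finite for all $i$. Then there is an o.p. homeomorphism $\varphi:\partial T\to\partial T''$ with $\varphi(a_i)=b_i$, without fixed points, and with $\mathrm{ind}(\varphi)\ge0$. If $A_i\cap B_i=\emptyset$, then $\varphi|_{A_i}$ may be replaced by any homeomorphism $A_i\to B_i$ with the same endpoint values, without changing these properties.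

*Proof.* The last statement holds because two such maps are homotopic rel endpoints as maps into $B_i$, and a map $A_i\to B_i$ cannot have a fixed point. If $k=2$, add corners $a\in\operatorname{int}A_1$, $b\in\operatorname{int}B_1$ with $a\ne b$. So let $k=3$.

**Step 1: a conformal map and small arcs at the corners.** Let $F_0:T\to T''$ be the homeomorphism, conformal inside, with $F_0(a_i)=b_i$ (Riemann, Carathéodory). Choose $\delta>0$ with $|a_i-b_i|>4\delta$, and open arcs $U_i\ni a_i$ in $\partial T$ with disjoint closures such that $|z-a_i|<\delta$ and $|F_0(z)-b_i|<\delta$ on $\overline U_i$.

**Step 2: remove fixed points on the boundary.** The group $\mathrm{Aut}(T)\cong PSL_2(\mathbb R)$ of conformal automorphisms acts on $T$ by homeomorphisms. For $M\in\mathrm{Aut}(T)$ close to the identity put $F_M=F_0\circ M$. Then: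

- $|F_M-b_i|<2\delta$ on $\overline U_i$, so $|F_M(z)-z|>4\delta-2\delta-\delta>0$ there;
- $b_i\in F_M(U_i)$, because $M^{-1}(a_i)\in U_i$;
- $F_M(A_i\setminus(U_i\cup U_{i+1}))\subset B_i$, because $A_i\setminus(U_i\cup U_{i+1})$ is a compact part of the open side.

So fixed points of $F_M$ on $\partial T$ lie in the finite set $\bigcup_i(A_i\cap B_i)$. For $z$ in this set, $F_M(z)=z$ means $M(z)=F_0^{-1}(z)$. This is a closed nowhere dense condition on $M$, since $M\mapsto M(z)$ is a submersion onto the boundary circle of the uniformizing disk. Hence some $M$ arbitrarily close to the identity has $F_M$ fixed-point free on $\partial T$. Fix it.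

**Step 3: argument principle.** The function $G(z)=F_M(z)-z$ is continuous on $T$, holomorphic inside, and nonzero on $\partial T$. Let $\kappa:\overline{\mathbb D}\to T$ be a Riemann map extended to the boundary. Then $G\circ\kappa\neq0$ on $\{r_0\le|\xi|\le1\}$ for some $r_0<1$, so its winding number on $|\xi|=1$ equals that on $|\xi|=r_0$, the number of zeros in $|\xi|<r_0$. Thus $\mathrm{ind}(F_M|_{\partial T})\ge0$.

**Step 4: put the corners back.** Let $\varphi=F_M$ off $\bigcup U_i$. On $\overline U_i$ let $\varphi$ be an o.p. homeomorphism onto $F_M(\overline U_i)$ with the same endpoint values and $\varphi(a_i)=b_i$. On $\overline U_i$ both $\varphi(z)$ and $F_M(z)$ lie in the disk of radius $2\delta$ about $b_i$, while $|z-a_i|<\delta$. So the linear homotopy from $F_M$ to $\varphi$ has no fixed points, and the index is unchanged. $\square$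

The third lemma turns indices into zeros of vector fields. Here $\exp$ belongs to the Euclidean, resp. hyperbolic, metric of $\Omega$.

**Lemma 4.** Let $D\subset\Omega$ be a closed Jordan domain with boundary $J$ and $\varphi:J\to\Omega$ continuous without fixed points. The nowhere zero vector field $\mathcal V(x)=\exp_x^{-1}(\varphi(x))$ along $J$ has winding number $\mathrm{ind}(\varphi)$ in the coordinate of $\Omega$, and it extends continuously over $D$ with exactly one zero, of index $\mathrm{ind}(\varphi)$.

*Proof.* For $x\in J$, $y=\varphi(x)$ and $s\in(0,1]$, let $y_s$ be the point at distance $s\,d(x,y)$ from $x$ on the geodesic from $x$ to $y$. Then $y_s\ne x$, so the winding number of $y_s-x$ does not depend on $s$. It is $\mathrm{ind}(\varphi)$ at $s=1$, and $(y_s-x)/|y_s-x|$ tends uniformly to the direction of $\mathcal V(x)$ as $s\to0$. For the extension, let $\Theta$ be a Schoenflies parametrization of $D$ by the closed unit disk and put $\mathcal V(\Theta(r\xi))=r\mathcal V(\Theta(\xi))$ for $|\xi|=1$, $0\le r\le1$. The only zero is $\Theta(0)$, and its index is the winding number along $J$. $\square$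

## 6. Two packings without a common disk

Here we prove Proposition 1(b), so $V_0=\emptyset$. The plan is to build a $\Gamma$-equivariant fixed-point-free map $h$ on all circles, carrying $P$ to a slight perturbation of $P'$, and to read the displacement $x\mapsto h(x)$ as a vector field on $S$, whose zeros are counted by $\chi(S)$.

**Step 1: a perturbation.** The purpose is to have $p_e$ and its target distinct. Choose a smooth vector field $Y$ on $S$, lifted to $X$, that is nonzero at the finitely many (mod $\Gamma$) points $p_e=p_e'$. Let $\psi_s$ be its flow on $X$ and $\psi=\psi_\varepsilon$ with small $\varepsilon>0$. Everything is $\Gamma$-equivariant and finite mod $\Gamma$, so finitely many smallness conditions can be met. We require: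

- (F1) $\psi(p_e')\ne p_e$ for all $e$. If $p_e\ne p'_e$ this is clear for small $\varepsilon$; if $p_e=p_e'$ it holds because $Y(p_e)\neq0$.
- (F2) $|C_w\cap\psi(C_w')|\le2$ for all $w\in V$.

For (F2), let $c'$ parametrize $C_w'$ and let $\nu$ be a smooth defining function of $C_w$ near a point of $C_w\cap C_w'$. By (G3), $\nu\circ c'$ has either a simple zero at each of the at most two common points, or a zero of order exactly two at the single common point. For small $\varepsilon$, $\nu\circ\psi\circ c'$ is $C^2$-close to $\nu\circ c'$. So it has at most one zero near a simple zero (its first derivative does not vanish there) and at most two near a double zero (its second derivative does not vanish there). Away from $C_w\cap C_w'$ there are no intersections, by compactness. This argument uses only $D_w\neq D_w'$.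

**Step 2: the map $h$.** Put $h(p_e)=\psi(p_e')$. For each face $f$ apply Lemma 3 to $T=T_f$ and $T''=\psi(T_f')$ with the three corners $p_e\mapsto\psi(p_e')$, $e\subset f$. These satisfy $a_i\ne b_i$ by (F1), and the corresponding sides, arcs of $C_w$ and $\psi(C_w')$, meet in at most two points by (F2). Do this for one face in each $\Gamma$-orbit and transport by $h(\gamma x)=\gamma h(x)$, which is consistent because $\Gamma$ acts freely on $F$. Each arc of $C_w$ between consecutive tangency points is a side of exactly one $T_f$, so $h$ is well defined on $\bigcup_wC_w$. It is continuous, $\Gamma$-equivariant and has no fixed points. It maps each $\partial T_f$ onto $\psi(\partial T_f')$, and it maps the arcs of $C_w$ to the corresponding arcs of $\psi(C_w')$ in the same cyclic order and direction, so $h:C_w\to\psi(C_w')$ is an o.p. homeomorphism. Write $\mathrm{ind}(w)$, $\mathrm{ind}(f)$ for the indices of $h$ on $C_w$, $\partial T_f$; they depend only on the $\Gamma$-orbit. By Lemma 2(ii) with (F2), and by Lemma 3,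
$$\mathrm{ind}(w)\ge0,\qquad\mathrm{ind}(f)\ge0. \tag{1}$$

**Step 3: the index sum.** The field $\mathcal V(x)=\exp_x^{-1}(h(x))$ on $\bigcup_wC_w$ is $\Gamma$-invariant and nowhere zero. Extend it by Lemma 4 over every $D_w$ and $T_f$, equivariantly. It descends to a continuous field on $S$, and the Poincaré–Hopf theorem gives
$$\chi(S)=\sum_{w\in V/\Gamma}\mathrm{ind}(w)+\sum_{f\in F/\Gamma}\mathrm{ind}(f). \tag{2}$$

**Step 4: conclusion.** By (1) and (2), $\chi(S)\ge0$, so $g=1$ and $\chi(S)=0$. If $D_v'\subset\operatorname{int}D_v$ for some $v$, then $\psi(D_v')\subset D_v$ for small $\varepsilon$, so $\mathrm{ind}(v)=1$ by Lemma 2(i), and $0=\chi(S)\ge1$, a contradiction. This proves Proposition 1(b). $\square$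

*A check.* On a torus let $P'=P+b$ with $b\ne0$ such that no circle coincides with its translate. The map $h(z)=z+b$ has constant displacement, every index is $0$, and both sides of (2) vanish, as they should.

## 7. Why common disks resist this argument

So two packings on a surface of genus $\ge2$ share at least one disk. It is tempting to finish by perturbing the shared circles as well, into positions where $C_u$ and $\psi(C_u)$ meet at most twice. This cannot work in general, because it would prove too much. For $g\ge2$ take $P'=P$, which exists on the surface of the Koebe–Andreev–Thurston theorem. If some small equivariant $\psi$ gave (F1) and (F2) for this pair, Steps 2 and 3 would yield $\chi(S)\ge0$, which is false. So on shared disks the estimate (1) itself must fail.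

One sees where it breaks. For a single isolated shared disk $D_u$ we could let $Y$ point into $D_u$ along $C_u$, and the index would be $1$. But if $D_{u_1}$ and $D_{u_2}$ are both shared and tangent at $p$, a vector at $p$ that points into $D_{u_1}$ points out of $D_{u_2}$.

The remedy is to treat a cluster of shared disks as one piece $R$, with the interstices among them filled in and the boundary rounded at the tangency points, and to let $Y$ point to one side along $\partial R$. The piece then contributes exactly $\chi(R)$, and the argument gives $\chi(S)\ge\chi(R)$, i.e. $\chi(M)\ge0$ for the complement $M=\overline{S\setminus R}$. This is still not a contradiction. Suppose for instance that $V_1/\Gamma$ is a single orbit, of a vertex $w$ of degree $d$ not adjacent to any of its translates. Then $M$ is a disk, made of $D_w$ and the $d$ interstices around it, and $\chi(M)=1$. To get a contradiction we need extra positive index.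

The extra index comes from interstices with exactly two shared disks. There the third disk is caught between two fixed tangent disks, so it can only slide in one direction, and the nonshared disk together with the interstice turns out to be nested with its counterpart. Nested domains have index $1$. If there are $t$ such interstices, we shall gain at least $t/2$, and a separate topological argument shows $\chi(M)<t/2$. In the example just given, $t=d\ge3$ and $1<d/2$.

## 8. The region of shared disks and an Euler characteristic inequality

In this section $V_0\subset V$ may be **any** $\Gamma$-invariant subset, $V_1=V\setminus V_0$, and only $P$ is used. Let $E_0,F_0$ be the sets of edges and faces all of whose vertices lie in $V_0$. A face not in $F_0$ has *type* $j\in\{0,1,2\}$ if exactly $j$ of its vertices lie in $V_0$. Let $t$ be the number of type-2 faces mod $\Gamma$. Points $p_e$ with $e\in E_0$ are called $E_0$-points.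

**Necks.** The union of shared disks is singular at $E_0$-points, and we round it off there. Let $f=(u_1,u_2,w)$ be of type 2 with $u_1,u_2\in V_0$ and $e=u_1u_2$. By (G2) choose the coordinate so that
$$\mathrm{dev}(p_e)=\infty,\quad \mathrm{dev}(D_{u_1})=\{y\le0\}\cup\{\infty\},\quad \mathrm{dev}(D_{u_2})=\{y\ge1\}\cup\{\infty\}. \tag{3}$$
Near $p_e$, $T_f$ occupies one of the two ends of the strip $0\le y\le1$; after applying $z\mapsto i-z$ and renaming $u_1,u_2$ if necessary, it is the end $x\gg0$. Fix a smooth properly embedded line $\kappa\subset\{0\le y\le1\}$ that coincides with $\{y=0\}$ and $\{y=1\}$ for $x\le-1$ and turns from one to the other within $-1\le x\le0$. For $L\gg0$ the *neck region* $N_f\subset T_f$ is the local inverse image of the part of the strip to the right of $\kappa+L$, together with $p_e$. It is taken closed. The *neck* is the turning arc of $\kappa+L$. Choose a neck for one face in each $\Gamma$-orbit of type-2 faces and translate by $\Gamma$. Necks may be taken as small as we please.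

**The region.** Let $\tilde R\subset X$ be the union of all $D_u$ $(u\in V_0)$, all $T_f$ $(f\in F_0)$ and all neck regions. Both faces adjacent to an edge $e\in E_0$ are in $F_0$ or of type 2, so $p_e\in\operatorname{int}\tilde R$. For adjacent $u\in V_0$, $w\in V_1$ we have $p_{uw}\in\partial\tilde R$, and $\tilde R=D_u$ near $p_{uw}$. So $\tilde R$ is the full preimage of a compact subsurface $R\subset S$ with smooth boundary, consisting of arcs of circles $C_u$, $u\in V_0$, and necks. Let $M=\overline{S\setminus R}$. It is the union of the images of the $D_w$, $w\in V_1$, and of the truncated interstices $T_f^-=\overline{T_f\setminus\tilde R}$, $f\notin F_0$. Each $T_f^-$ is a closed Jordan domain; $T_f^-=T_f$ for types $0$ and $1$, and for type $2$ the corner at the edge $u_1u_2$ is cut off.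

The disks $D_u$ (trimmed near the $E_0$-points), neighborhoods of the $E_0$-points, and the trimmed $T_f$ $(f\in F_0)$ are $0$-, $1$- and $2$-handles of $R$, so
$$\chi(R)=|V_0/\Gamma|-|E_0/\Gamma|+|F_0/\Gamma|. \tag{4}$$

**Lemma 5.** If $V_0\neq\emptyset\ne V_1$ (and $g\ge1$), then $\chi(S)-\chi(R)=\chi(M)<t/2$.

*Proof.* The equality holds since $R$ and $M$ are glued along circles. Let $M_j$ be the components of $M$, and let $t_j$ be the number of necks on $\partial M_j$, i.e. the number of type-2 faces (mod $\Gamma$) whose $T_f^-$ lies in $M_j$. So $\sum t_j=t$. As $S$ is connected and $R,M\ne\emptyset$, every component of $R$ and of $M$ has nonempty boundary. Hence $\chi(M_j)\le1$, with equality only for disks.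

**Step 1: if $M_j$ is a disk, then $t_j\ge3$.** Lift it homeomorphically to $\tilde M_j\subset X$ with boundary $\beta\subset\partial\tilde R$. Along $\beta$ we meet cyclically arcs of $C_{u_1},\dots,C_{u_{t_j}}$, separated by necks at edges $e_i=u_iu_{i+1}\in E_0$. An arc of $C_u\cap\partial\tilde R$ contains no $E_0$-point, and it can end only at necks, next to $E_0$-points.

If $t_j=0$, then $\beta$ is a full circle $C_u$, which bounds both $D_u$ and $\tilde M_j$. These have disjoint interiors, but a Jordan curve in the plane $X$ bounds only one Jordan domain.

If $t_j=1$, the neck joins $C_{u_1}$ to itself, so $e_1$ would be a loop of $\tilde\tau$, which is impossible.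

If $t_j=2$, then $e_1$ and $e_2$ both join $u_1$ and $u_2$, so $e_1=e_2=:e$ since $\tilde\tau$ is simplicial. The two necks are those on the two sides of $p_e$. The arc of $\beta$ on $C_{u_i}$ joins consecutive $E_0$-points of $C_{u_i}$, both equal to $p_e$; so $p_e$ is the only $E_0$-point on $C_{u_1}$ and on $C_{u_2}$. Thus no face of $F_0$ contains $u_1$ or $u_2$, and the component of $\tilde R$ adjacent to $\beta$ is $D_{u_1}\cup D_{u_2}$ together with two neck regions, a closed disk bounded by $\beta$. Its interior is disjoint from that of $\tilde M_j$, which has the same boundary. This is impossible.

**Step 2: summation.** So $\frac{t_j}2-\chi(M_j)\ge\frac12$ for disks, and it is $\geq 0$ for the other components, where both $t_j\geq 0$ and $-\chi(M_j)\ge0$. If the sum over $j$ were $\le0$, there would be no disks, all $t_j=0$, and $\chi(M)=0$. Then there are no necks, so each component of $\partial\tilde R$ is a full circle $C_u$ without $E_0$-points, and the component of $\tilde R$ containing it is $D_u$. As every component of $R$ has boundary, all components of $R$ would be disks, and $\chi(S)=\chi(R)+\chi(M)=\chi(R)>0$. This contradicts $g\ge1$. $\square$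

## 9. A disk sliding in a strip

From now until the end of Section 10, $V_0=\{v:D_v=D_v'\}$ again. For Proposition 1(a) we suppose that $V_0\neq\emptyset\ne V_1$ and look for a contradiction.

**The same region for both packings.** For $e=vw\in E_0$ we have $p_e'=p_e$, since $D_v\cap D_w=\{p_e\}$. For $f\in F_0$ we have $T_f'=T_f$, because the side on $C_v$ runs between the same two points in the direction determined by the orientation of $f$. For the same reason, at a type-2 face with edge $e=u_1u_2\in E_0$, $T_f$ and $T_f'$ occupy the same cusp at $p_e$. Hence, with necks small enough relative to both packings, the same $\tilde R$ and the same $N_f$ serve for $P'$. Put $T_f'^-=\overline{T_f'\setminus\tilde R}$.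

Let $f=(u_1,u_2,w)$ be of type 2 with $u_1,u_2\in V_0$, in the normalization (3), with $T_f,T_f'$ occupying the cusp $x\gg0$ near $p_{u_1u_2}$.

**Step 1: $w$ is inscribed in the strip.** By (G2), $B=\mathrm{dev}(D_w)$ meets $\mathrm{dev}(D_{u_i})$ only at $\mathrm{dev}(p_{u_iw})$. This point is not $\infty$, as $\mathrm{dev}|_{C_{u_i}}$ is injective. So $\infty\notin B$, and $B$ is a Euclidean disk of diameter $1$ inscribed in the strip $0\le y\le1$, with center $m+\frac i2$. The same holds for $B'=\mathrm{dev}(D_w')$, so $B'=B+a$ for some $a\in\mathbb R$.

**Step 2: $\mathrm{dev}$ is injective on $T_f$.** We need this to compare sets in $X$ by looking at their images. The side of $T_f$ on $C_{u_1}$ leaves $p_{u_1u_2}$ in the right-hand cusp, so it maps to $\{y=0,\ x\ge m\}\cup\{\infty\}$. So near $p_{u_1w}$, $T_f$ is the cusp between $C_{u_1}$ and $C_w$ to the right of $p_{u_1w}$. Hence the side of $T_f$ on $C_w$ leaves $p_{u_1w}$ to the right and maps to the right half of $\partial B$. So $\mathrm{dev}$ maps $\partial T_f$ homeomorphically onto $\partial Q$, where $Q$ is the part of the closed strip to the right of $\operatorname{int}B$, together with $\infty$.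

For each $q\in\partial T_f$, $\mathrm{dev}$ maps a neighborhood of $q$ in $T_f$ homeomorphically onto a neighborhood of $\mathrm{dev}(q)$ in $Q$. If $q$ is interior to the side on $C_v$, then near $q$ the set $T_f$ is the complement of $\operatorname{int}D_v$, near $\mathrm{dev}(q)$ the set $Q$ is the complement of $\operatorname{int}\mathrm{dev}(D_v)$, and $\mathrm{dev}$ is a local homeomorphism taking $D_v$ near $q$ to $\mathrm{dev}(D_v)$ near $\mathrm{dev}(q)$. If $q=p_{vv'}$ is a corner, the complement of $\operatorname{int}D_v\cup\operatorname{int}D_{v'}$ near $q$ consists of two cusps meeting at $q$; $T_f$ is the one bounded by its two sides, and likewise for $Q$.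

Glue $T_f$ to $\mathbb{CP}^1\setminus\operatorname{int}Q$ along the boundary via $\mathrm{dev}$. The result is a sphere with a local homeomorphism to $\mathbb{CP}^1$, namely $\mathrm{dev}$ on $T_f$ and the identity on the rest. A local homeomorphism between spheres is a covering, hence a homeomorphism. So $\mathrm{dev}:T_f\to Q$ is a homeomorphism.

**Step 3: nesting.** $B\cap Q$ is the right half of $\partial B$, and its preimages in $D_w$ and in $T_f$ are both equal to the common side. So $\mathrm{dev}$ maps $W:=D_w\cup T_f$ homeomorphically onto
$$\widehat W=\Big\{0\le y\le1,\ x\ge m-\sqrt{\tfrac14-(y-\tfrac12)^2}\Big\}\cup\{\infty\}, \tag{5}$$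
and likewise $W':=D_w'\cup T_f'$ onto $\widehat W'=\widehat W+a$. If $a\ge0$, then $\widehat W'\subset\widehat W$. The maps $(\mathrm{dev}|_W)^{-1}$ and $(\mathrm{dev}|_{W'})^{-1}$ are continuous sections of $\mathrm{dev}$ over the connected set $\widehat W'$ that agree at $\infty$, where both give $p_{u_1u_2}$. Hence they agree, and $W'\subset W$. Similarly $a\le0$ gives $W\subset W'$. If $a=0$, the sections agree over $\widehat W=\widehat W'$, so $D_w=D_w'$, contradicting $w\in V_1$. So $a\neq0$.

Call $f$ *negative* if $a>0$ (so $W'\subsetneq W$) and *positive* if $a<0$ (so $W\subsetneq W'$). This is $\Gamma$-invariant. Put $W^-=D_w\cup T_f^-$ and $W'^-=D_w'\cup T_f'^-$. The same neck region is removed from both sets, so $W'^-\subset W^-$ for negative $f$ and $W^-\subset W'^-$ for positive $f$.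

**Lemma 6.** Each $w\in V_1$ lies in at most one type-2 face.

*Proof.* Let $w$ lie in two. Distinct faces have distinct vertex sets, so with the notation above there is a neighbor $u_3\in V_0$ of $w$ with $u_3\ne u_1,u_2$. Put $B_3=\mathrm{dev}(D_{u_3})$; as $D_{u_3}=D_{u_3}'$, (G2) for both packings gives $B_3\cap B=\{q\}$ and $B_3\cap B'=\{q'\}$ with $q=\mathrm{dev}(p_{u_3w})$, $q'=\mathrm{dev}(p'_{u_3w})$. The closed right halves of $\partial B,\partial B'$ are the images of sides of $T_f,T_f'$, which contain no tangency points other than their ends. So $q$ and $q'$ lie on the open *left* halves of $\partial B$ and $\partial B'$. Let $\mu=m+\frac i2$ be the center of $B$.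

If $B_3=\{|z-c|\le r\}$, then $|c-\mu|=|c-\mu-a|=r+\frac12$, so $\operatorname{Re}(c-\mu)=\frac a2$. The points $q,q'$ lie in the directions $c-\mu$ and $c-\mu-a$ from the centers of $B$ and $B'$, with horizontal components of the signs of $a$ and $-a$. One of them is on a right half, a contradiction.

If $B_3=\{|z-c|\ge r\}\cup\{\infty\}$, then $B$ and $B'$ are internally tangent to the circle, so $|c-\mu|=|c-\mu-a|=r-\frac12$ and $\operatorname{Re}(c-\mu)=\frac a2\ne0$. Now $q,q'$ lie in the directions $\mu-c$ and $\mu+a-c$, with horizontal components of the signs of $-a$ and $a$, again a contradiction.

If $B_3$ is a half-plane, its boundary line is at distance $\frac12$ from $\mu$ and from $\mu+a$, on the same side, so it is horizontal. Then $q$ is the top or bottom of $B$, so $p_{u_3w}\in\{p_{u_1w},p_{u_2w}\}$, a contradiction. $\square$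

Let $t_+,t_-$ be the numbers of positive and negative type-2 faces mod $\Gamma$, so $t_++t_-=t$. Choose $\sigma\in\{+,-\}$ with $t_\sigma\ge t/2$.

## 10. The index sum with shared disks, and the gain

We rerun Section 6 on $M$, with a perturbation that crosses $\partial R$ in one direction.

**Step 1: the perturbation.** Choose a smooth vector field $Y$ on $S$, lifted to $X$, such that along $\partial R$ it points strictly into $R$ if $\sigma=+$ and strictly out of $R$ if $\sigma=-$, and such that it is nonzero at the finitely many (mod $\Gamma$) points $p_e=p_e'$ with $e=ww'$, $w,w'\in V_1$. These points are not on $\partial\tilde R$, so the requirements concern disjoint closed sets, and a partition of unity provides $Y$. Let $\psi_s$ be the flow and $\psi=\psi_\varepsilon$, $\varepsilon>0$ small. We require: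

- (F0) $\psi_{\pm\varepsilon}(\partial\tilde R)\cap\partial\tilde R=\emptyset$; moreover $\psi(\partial\tilde R)\subset\operatorname{int}\tilde R$ if $\sigma=+$, and $\psi_{-\varepsilon}(\partial\tilde R)\subset\operatorname{int}\tilde R$ if $\sigma=-$.
- (F1) $\psi(p_e')\ne p_e$ for all $e\notin E_0$. As before this needs only $Y(p_e)\neq0$ when $p_e=p_e'$; if $e=uw$ with $u\in V_0$, $w\in V_1$, then $p_e\in\partial\tilde R$, where $Y\ne0$.
- (F2) $|C_w\cap\psi(C_w')|\le2$ for $w\in V_1$, by the argument of Section 6, which used only $D_w\ne D_w'$.

**Step 2: $h$ on $\partial\tilde R$.** The points $p_{uw}$ and $p_{uw}'$ on a shared circle $C_u$ may differ, so $h$ must also slide along $C_u$. There is a $\Gamma$-equivariant isotopy $\rho_s$ of $\partial\tilde R$ from $\rho_0=\mathrm{id}$ to a homeomorphism $\rho_1=\rho$ with $\rho(p_{uw})=p_{uw}'$ for all adjacent $u\in V_0$, $w\in V_1$, and with $\rho_s=\mathrm{id}$ on necks. Indeed, an arc of $C_u\cap\partial\tilde R$ that is not a full circle lies between two $E_0$-points that are consecutive among the $E_0$-points of $C_u$ (possibly equal). If the necks are small, it contains the points $p_{uw},p_{uw}'$ lying between these two points, and they occur in the same order;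 use a homeomorphism of the arc rel endpoints, isotopic to the identity rel endpoints. If $u$ has no neighbor in $V_0$, then $C_u$ is a component of $\partial\tilde R$; use an o.p. homeomorphism of the circle, which is isotopic to the identity. Since $\Gamma$ acts freely on $V$, all this can be chosen equivariantly. Put $h=\psi\circ\rho$ on $\partial\tilde R$. By (F0), no $\psi\circ\rho_s$ has a fixed point.

**Step 3: $h$ on the circles of $V_1$.** Put $h(p_e)=\psi(p_e')$ for $e\notin E_0$; this agrees with $\psi\circ\rho$ at $p_{uw}$. For $f\notin F_0$ apply Lemma 3 to $T=T_f^-$ and $T''=\psi(T_f'^-)$, with corners $p_e\mapsto\psi(p_e')$, $e\subset f$, $e\notin E_0$. There are three corners for types $0,1$ and two for type $2$, and $a_i\neq b_i$ by (F1). There are two kinds of sides. The first kind are arcs of $C_w$ and $\psi(C_w')$ with $w\in V_1$, meeting in at most two points by (F2). The second kind, one side for each of the types $1$ and $2$, are arcs of $\partial\tilde R$ and $\psi(\partial\tilde R)$, which are disjoint by (F0). On these sides use the last statement of Lemma 3 to install the given homeomorphism $\psi\circ\rho$. Each arc of $C_w$, $w\in V_1$, between consecutive tangency points is a side of exactly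 one $T_f^-$. So, choosing equivariantly, we obtain a $\Gamma$-equivariant continuous map $h$ without fixed points on
$$\tilde Z=\partial\tilde R\cup\bigcup_{w\in V_1}C_w,$$
which maps each $C_w$ by an o.p. homeomorphism onto $\psi(C_w')$ and each $\partial T_f^-$ onto $\psi(\partial T_f'^-)$. With $\mathrm{ind}(w),\mathrm{ind}(f)$ the indices of $h$ on $C_w$, $\partial T_f^-$, Lemmas 2(ii) and 3 give
$$\mathrm{ind}(w)\ge0\ (w\in V_1),\qquad\mathrm{ind}(f)\ge0\ (f\notin F_0). \tag{6}$$

**Step 4: the index sum.** We claim
$$\chi(S)=\chi(R)+\sum_{w\in V_1/\Gamma}\mathrm{ind}(w)+\sum_{f\notin F_0,\ \mathrm{mod}\ \Gamma}\mathrm{ind}(f). \tag{7}$$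
Let $\mathcal V(x)=\exp_x^{-1}(h(x))$ on $\tilde Z$, a $\Gamma$-invariant nowhere zero field. Extend it by Lemma 4 over each $D_w$ $(w\in V_1)$ and each $T_f^-$ $(f\notin F_0)$; this produces the two sums. On $\partial R$, $\mathcal V$ is homotopic through the nowhere zero fields $\exp_x^{-1}(\psi\rho_s(x))$ to $\exp_x^{-1}(\psi(x))=\varepsilon Y(x)+o(\varepsilon)$. For small $\varepsilon$ this is strictly inward or strictly outward along $\partial R$. So $\mathcal V$ extends over $R$: use the homotopy in a collar, and inside it extend an inward or outward field with finitely many zeros. Their total index is $\chi(R)$ by Poincaré–Hopf with boundary; this is usually stated for outward fields, and in dimension $2$ the fields $\mathcal V$ and $-\mathcal V$ have equal indices, so inward fields also give $\chi(R)$. Poincaré–Hopf on $S$ gives (7).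

**Step 5: the gain.** Here the choice of $\sigma$ is used.

**Lemma 7.** If $f=(u_1,u_2,w)$ is a type-2 face of sign $\sigma$, then $\mathrm{ind}(w)+\mathrm{ind}(f)=1$ (for small $\varepsilon$).

*Proof.* The contributions of the common arc of $C_w$ and $\partial T_f^-$ cancel, so the sum is the index of $h:\partial W^-\to\partial W''$, $W'':=\psi(W'^-)$, an o.p. homeomorphism. The curve $\partial W'^-$ consists of the closed left ("far") arc of $C_w'$ and an arc of $\partial\tilde R$; similarly for $\partial W^-$. Also $W^-$ and $W'^-$ are disjoint from $\operatorname{int}\tilde R$.

Let $\sigma=+$, so $a<0$ and $W\subset W'$. The map $\mathrm{dev}$ is injective on $W'$, and by (5) the image of the far arc of $C_w'$ is disjoint from $\widehat W$. So the far arc of $C_w'$ is disjoint from $W^-$, and so is its image under $\psi$ for small $\varepsilon$. The rest of $\partial W'^-$ is moved by $\psi$ into $\operatorname{int}\tilde R$, by (F0), which is disjoint from $W^-$. So $\partial W''\cap W^-=\emptyset$. As $W^-$ is connected and an interior point of $W^-\subset W'^-$ lies in $W''$ for small $\varepsilon$, we get $W^-\subset W''$.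

Let $\sigma=-$, so $a>0$ and $W'\subset W$. In the same way the far arc of $C_w$ is disjoint from $W'$, so its image under $\psi_{-\varepsilon}$ is disjoint from $W'^-$ for small $\varepsilon$, and $\psi_{-\varepsilon}$ moves the rest of $\partial W^-$ into $\operatorname{int}\tilde R$. So $\psi_{-\varepsilon}(\partial W^-)\cap W'^-=\emptyset$. As $W'^-$ is connected and an interior point of it lies in $\psi_{-\varepsilon}(W^-)$, we get $W'^-\subset\psi_{-\varepsilon}(W^-)$, i.e. $W''\subset W^-$.

In both cases Lemma 2(i) gives index $1$. $\square$

**Step 6: the contradiction.** By Lemma 6 the vertices $w\in V_1$ of type-2 faces that are different mod $\Gamma$ are different mod $\Gamma$. So in (7) the $t_\sigma$ faces of sign $\sigma$, paired with their vertices $w$, contribute $t_\sigma$ by Lemma 7, and everything else is nonnegative by (6). Hence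
$$\chi(S)\ \ge\ \chi(R)+t_\sigma\ \ge\ \chi(R)+\tfrac t2 ,$$
contradicting Lemma 5. This proves Proposition 1(a), and with Section 4 it proves Theorem A. $\blacksquare$

## 11. Infinitesimal rigidity by counting sign changes

The same scheme works at the infinitesimal level, with sign changes in place of indices.

**Definition (infinitesimal deformation).** An infinitesimal deformation of $P$ on the fixed surface $S$ is a $\Gamma$-invariant family $(n_v)_{v\in V}$, where $n_v$ is a section of the normal bundle of $C_v$ that is the normal part of a projective (i.e. locally $\mathfrak{sl}_2(\mathbb C)$-) vector field, and $n_v(p_e)=n_w(p_e)$ for all $e=vw$.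

A $C^1$ family of packings on $S$ with nerve $\tau$ has such a derivative: the tangency point $p_e(s)$ lies on both moving circles, so the normal component of $\dot p_e(0)$ is both $n_v(p_e)$ and $n_w(p_e)$. *Example:* on a torus, the normal parts of one constant field on $X=\mathbb C$, the derivative of translating the packing.

**Theorem B.** If $g\ge2$, every infinitesimal deformation is $0$. If $g=1$, every infinitesimal deformation is the normal part of a translation-invariant vector field on $X=\mathbb C$, i.e. of an infinitesimal projective automorphism of $S$.

*Proof.* **Step 1: few zeros.** In a projective coordinate with $C_v=\mathbb R\cup\{\infty\}$, a projective field is $(\alpha+\beta z+\gamma z^2)\partial_z$ and its normal part is $\operatorname{Im}(\alpha+\beta x+\gamma x^2)$. So $n_v$ is $0$ or has at most two zeros with multiplicity, and changes sign exactly at simple zeros.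

Let $V_0=\{v:n_v=0\}$, assume $V_1=V\setminus V_0\ne\emptyset$, and use the notation of Section 8 for this $V_0$. If $f=(u_1,u_2,w)$ is of type 2, then $n_w$ vanishes at $p_{u_1w}$ and $p_{u_2w}$. These are then simple zeros and the only ones. Since they are consecutive on $C_w$, $n_w$ has a constant sign (outward or inward) at all other tangency points of $C_w$. Two type-2 faces at $w$ would give at least three zeros, so each $w\in V_1$ lies in at most one type-2 face. Choose a sign, outward or inward, that occurs for at least $t/2$ of the type-2 faces mod $\Gamma$.

**Step 2: orient the edges.** Do this equivariantly. An edge with both ends in $V_1$ is oriented in the direction of $n(p_e)$ if this is nonzero, and arbitrarily otherwise. All edges $uw$ with $u\in V_0$, $w\in V_1$ are oriented from $w$ to $u$ if the chosen sign is outward, and from $u$ to $w$ if it is inward.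

For $w\in V_1$ let $sc(w)$ be the number of in/out changes in the cyclic order of the edges at $w$. Only edges at zeros of $n_w$ are oriented independently of the sign of $n_w$, since $n_w(p_{uw})=0$ for $u\in V_0$. We claim $sc(w)\le2$. Without zeros, $sc(w)=0$. With one double zero, all edges but at most one have the same direction, so $sc(w)\le2$. With two simple zeros, the edges on the two open arcs between them have opposite directions. If both arcs contain edges, then on passing each zero there is exactly one change, whatever the direction of an edge at the zero, so $sc(w)=2$. If only one arc contains edges, then all edges but at most two cyclically adjacent ones have the same direction, and again $sc(w)\le2$. (Both arcs cannot be empty, as degrees are at least $3$.) For the vertices $w$ of type-2 faces with the chosen sign, at least $t/2$ vertices mod $\Gamma$, the two edges to $V_0$ are oriented like all the others, so $sc(w)=0$.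

**Step 3: count corners.** For $f\notin F_0$ let $nc(f)$ be the number of its corners at vertices of $V_1$ where the two edges of $f$ are both in or both out. Let $e_{11},e_{01}$ be the numbers mod $\Gamma$ of edges with two, resp. exactly one, ends in $V_1$, and $f_j$ the number of type-$j$ faces mod $\Gamma$. Every corner at a vertex of $V_1$ is counted either in $sc$ or in $nc$, so $\sum sc+\sum nc=2e_{11}+e_{01}$. Also $e_{01}=f_1+f_2$, since each face of type $1$ or $2$ contains exactly two such edges, other faces contain none, and each edge lies in two faces. Hence $e_{11}+e_{01}=\frac12\big(\sum sc+\sum nc\big)+\frac12(f_1+f_2)$, and with (4)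
$$\begin{aligned}\chi(S)-\chi(R)&=|V_1/\Gamma|-e_{11}-e_{01}+f_0+f_1+f_2\\&=\sum_{w}\Big(1-\frac{sc(w)}2\Big)+\sum_{\text{type }0}\Big(1-\frac{nc}2\Big)+\sum_{\text{types }1,2}\frac{1-nc}2 .\end{aligned}$$
For type $0$, $nc\in\{0,2\}$, according to whether the triangle is oriented cyclically or not. For type $1$, the edges to $V_0$ are both out (or both in) at the two vertices of $V_1$, and the third edge is out at one of them and in at the other, so $nc=1$. For type $2$, the only corner counted has two edges to $V_0$, so $nc=1$. Therefore
$$\chi(S)-\chi(R)\ \ge\ \sum_w\Big(1-\frac{sc(w)}2\Big)\ \ge\ \frac t2 .$$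

**Step 4: consequences.** By Lemma 5 this forces $V_0=\emptyset$, and then $\chi(S)\ge\sum_w(1-sc(w)/2)\ge0$, so $g=1$. This proves the case $g\ge2$. For $g=1$ it shows: *$V_0\ne\emptyset$ implies $V_1=\emptyset$; and if $V_0=\emptyset$, no $n_v$ is nowhere zero*, since that would give $sc(v)=0$ and $0=\chi(S)\ge1$.

**Step 5: tori.** Let $g=1$ and fix $v$. Let $\zeta=\mathrm{dev}$ be as in Section 4 and $\mathrm{dev}(C_v)=\{c+re^{i\theta}\}$. The fields $\beta\partial_\zeta$ (if $\mathrm{dev}=z$), resp. $\beta\zeta\partial_\zeta$ (if $\mathrm{dev}=e^{\lambda z}$, where $c\neq0$), are translation invariant on $X$. Their normal parts on $C_v$ are $\operatorname{Re}(\beta e^{-i\theta})$, resp. $r\operatorname{Re}\beta+\operatorname{Re}(\beta ce^{-i\theta})$. Normal parts of projective fields on this circle have the form $k_0+k_1\cos\theta+k_2\sin\theta$, as one sees by writing the field as a quadratic polynomial in $\zeta-c$. Subtracting from the whole family the normal part of a suitable translation-invariant field, we may assume that $n_v$ is a constant $k$. If $k\ne0$, then $v\in V_1$, so $V_0=\emptyset$, and $n_v$ is nowhere zero, a contradiction to Step 4. So $k=0$, hence $V_0\neq\emptyset$ and $V_1=\emptyset$. $\square$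

## 12. Quadrilateral patterns move in every genus

The moving family of Section 1 has an analogue in every genus, so triangular faces cannot be dropped from Theorem A.

**Theorem C.** For every $g\ge1$ there are a Euclidean ($g=1$) or hyperbolic ($g\ge2$) surface $S$ of genus $g$ and a one-parameter family of circle packings on $S$, pairwise inequivalent under projective automorphisms isotopic to the identity, whose tangency graphs are one and the same graph. This graph has quadrilateral faces and lifts to a genuine cell decomposition. So Theorem A fails if quadrilateral faces are allowed.

*Proof.* **Step 1: the graph.** Let $S$ be the regular $4g$-gon with angles $2\pi/4g$ and opposite sides identified (a square if $g=1$). The universal cover is tiled by such polygons, $4g$ around each vertex. Let $\mathcal A$ be the set of polygon centers and $\mathcal B$ the set of polygon vertices. Join each center to the vertices of its polygon by segments, all of the same length $\ell$. For each polygon side these bound a quadrilateral with sides $\ell$ and all angles $2\pi/4g$: at a center this is clear, and at a polygon vertex two half-angles $\pi/4g$ come together. So we get a tiling by regular quadrilaterals whose $1$-skeleton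 is bipartite on $\mathcal A\sqcup\mathcal B$.

**Step 2: equal disks fit.** Divide each quadrilateral into four kites by the segments from its center $o$ to the midpoints $m$ of its sides; these are perpendicular to the sides. For a vertex $x$ of the tiling, the kites at $x$ form a cell. Each kite consists of two right triangles $x,m,o$ with the right angle at $m$ and $|xm|=\ell/2$, and the boundary of the cell consists of segments $mo$. The point of the line $mo$ nearest to $x$ is $m$. So the closed disk of radius $\ell/2$ about $x$ lies in the cell and meets the cell's boundary exactly at the midpoints of the edges at $x$. Hence the disks of radius $\ell/2$ have disjoint interiors and touch exactly at edge midpoints.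

**Step 3: move.** By cocompactness, disks at distinct non-adjacent vertices are at distance $\ge\delta$ for some $\delta>0$. For $0\le s<\min(\delta/2,\ell/2)$ take radius $\ell/2+s$ about the points of $\mathcal A$ and $\ell/2-s$ about those of $\mathcal B$. Adjacent disks still have radii adding up to $\ell$, and the distance between non-adjacent ones decreases by at most $2s<\delta$. So the disks touch exactly along the edges, and they descend to a packing on $S$ whose tangency graph is the fixed graph above.

**Step 4: inequivalence.** Projective automorphisms isotopic to the identity are conformal. For $g\ge2$ only the identity occurs; for $g=1$ only translations occur. They preserve radii, so different $s$ give inequivalent packings. $\square$
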